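# A monotonic modal logic that is valid on its canonical frame but is not canonical

## 1. Validity on the canonical frame and canonicity

**Theorem A.** There is a monotonic modal logic $\Lambda$ with $\mathbb F^{\Lambda}(\Phi)\Vdash\Lambda$ that is not canonical in the sense of Definition 7.11.

The number refers to "Monotonic Modal Logics" (http://eprints.illc.uva.nl/108/2/PP-2003-24.text.pdf). The logic we build is axiomatised by formulas of modal depth $1$, and non-canonicity is seen on an algebra whose Boolean part is $\mathcal P(\omega)$. The proof is in ZFC. Let us say what all the words mean.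

Formulas are built from a countably infinite set $\Phi$ of letters with the Boolean connectives and one unary modality $\nabla$. A *monotonic frame* is $\mathbb F=(W,\nu)$ with $\nu:W\to\mathcal P(\mathcal P(W))$ and each $\nu(w)$ closed under supersets; $w\Vdash\nabla\varphi$ iff $\{v\mid v\Vdash\varphi\}\in\nu(w)$. We write $\mathbb F\Vdash\Lambda$ if every formula of $\Lambda$ is true at every point under every valuation. A *monotonic modal logic* is a set of formulas that contains the classical tautologies and is closed under modus ponens, uniform substitution, and the rule: from $\varphi\to\psi$ infer $\nabla\varphi\to\nabla\psi$.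

A *BAM* is a Boolean algebra with a monotone operator, $\mathbb A=(A,+,-,0,f)$: $a\le b$ implies $f(a)\le f(b)$. It *validates* $\Lambda$, written $\mathbb A\models\Lambda$, if each $\varphi\in\Lambda$ gets value $1$ under every assignment, $\nabla$ being read as $f$. The formulas valid in a given BAM form a monotonic modal logic, and so do those valid in a given frame. Hence, to validate the least logic containing a set of axioms, it suffices to validate the axioms. The *complex algebra* of a frame is $\mathcal P(W)$ with the operator $X\mapsto\{w: X\in\nu(w)\}$; it validates the same formulas as the frame.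

**Definition (canonical extension).** $Uf\mathbb A$ is the set of ultrafilters of $\mathbb A$ and $\widehat a=\{u: a\in u\}$. A set $C\subseteq Uf\mathbb A$ is closed if it is an intersection of sets $\widehat a$. The canonical extension is $\mathbb A^\sigma=(\mathcal P(Uf\mathbb A),\cup,\setminus,\emptyset,f^\sigma)$, where
$$f^\sigma(C)=\bigcap\{\widehat{f(a)}\mid a\in A,\ C\subseteq\widehat a\}\ \ (C\text{ closed}),\qquad f^\sigma(X)=\bigcup\{f^\sigma(C)\mid C\text{ closed},\ C\subseteq X\}.$$

The two clauses agree on closed sets, because the first is monotone in $C$.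

**Definition (canonical; 7.11).** $\Lambda$ is canonical if for every BAM $\mathbb A$, $\mathbb A\models\Lambda$ implies $\mathbb A^\sigma\models\Lambda$.

We use Stone duality freely. The sets $\widehat a$ are the clopen sets of a compact Hausdorff topology, and "closed" above means topologically closed. If $C,D$ are disjoint closed sets, there is $b$ with $C\subseteq\widehat b$ and $\widehat b\cap D=\emptyset$: write $C$ as an intersection of sets $\widehat a$, use compactness of $D$ to keep finitely many of the $a$'s, and take their meet. If $A$ is countable, the space has a countable base and is metrizable.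

It is convenient to work one ultrafilter at a time. For $u\in Uf\mathbb A$ let $U_u=\{a\in A: f(a)\in u\}$, an up-set. For an up-set $U$ of a Boolean algebra $B$ and $X\subseteq UfB$, write $X\in U^\sigma$ iff there is a closed $C\subseteq X$ such that $a\in U$ for every $a\in B$ with $C\subseteq\widehat a$. Unwinding the definitions,
$$u\in f^\sigma(X)\iff X\in(U_u)^\sigma .\tag{1}$$
Each $U^\sigma$ is an up-set, so $f^\sigma$ is monotone and $\mathbb A^\sigma$ is a BAM. It is the complex algebra of the *ultrafilter frame* $(Uf\mathbb A,\nu_f)$, where $X\in\nu_f(u)$ iff $u\in f^\sigma(X)$; that is, $\nu_f(u)=(U_u)^\sigma$.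

*Example (finite algebras).* If $A$ is finite, every subset of $Uf\mathbb A$ is some $\widehat a$, and $f^\sigma(\widehat a)=\widehat{f(a)}$. So $\mathbb A^\sigma\cong\mathbb A$ and nothing can go wrong.

*Example ("infinite" on $\mathcal P(\omega)$).* Let $f(a)=\omega$ if $a$ is infinite and $f(a)=\emptyset$ otherwise, so every $U_u$ is $U=\{a: a\text{ infinite}\}$. Then $X\in U^\sigma$ iff $X\subseteq\beta\omega$ contains a nonprincipal ultrafilter. If $x\in X$ is nonprincipal, take $C=\{x\}$: $C\subseteq\widehat a$ means $a\in x$, so $a$ is infinite. Conversely, a closed $C$ consisting of principal ultrafilters is compact and discrete, hence finite, hence equal to $\widehat a$ for a finite $a\notin U$. Note that a one-point set $C$ may suffice. This will matter.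

Finally, the canonical frame $\mathbb F^\Lambda(\Phi)=(W^\Lambda,\nu^\Lambda)$. Its points are the maximal $\Lambda$-consistent sets; with $|\varphi|=\{\Delta\in W^\Lambda\mid\varphi\in\Delta\}$ and closed sets defined as intersections of sets $|\varphi|$, we put $X\in\nu^\Lambda(\Gamma)$ iff some closed $C\subseteq X$ satisfies $\nabla\varphi\in\Gamma$ whenever $C\subseteq|\varphi|$. Identify $\Gamma$ with the ultrafilter $\{[\varphi]:\varphi\in\Gamma\}$ of the Lindenbaum–Tarski algebra $\mathbb L=\mathbb L_\Lambda(\Phi)$. Then $|\varphi|$ becomes $\widehat{[\varphi]}$, and the definition of $\nu^\Lambda$ becomes (1). So $\mathbb F^\Lambda(\Phi)\cong(Uf\mathbb L,\nu_f)$, with complex algebra $\mathbb L^\sigma$. It is known that a canonical $\Lambda$ is valid on $\mathbb F^\Lambda(\Phi)$; with the above this is immediate, since $\mathbb L\models\Lambda$. Theorem A says that the converse fails: good behavior of the single algebra $\mathbb L$ does not control all BAMs.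

## 2. Quotients of the Lindenbaum–Tarski algebra

The natural attempt to prove the converse is to transfer $\mathbb L^\sigma\models\Lambda$ to other algebras along homomorphisms. Let us see how far this goes. We allow any infinite set $\Psi$ of letters, since this costs nothing.

For a logic $\Lambda'$, let $\Lambda'(\Psi)$ be the set of substitution instances of members of $\Lambda'$ in formulas over $\Psi$. A formula $\varphi$ over $\Psi$ is in $\Lambda'(\Psi)$ iff for one (equivalently, every) injective renaming $\rho$ of a finite set of letters containing those of $\varphi$ into $\Phi$, $\rho\varphi\in\Lambda'$. Indeed, if $\varphi=\tau(\chi)$ with $\chi\in\Lambda'$, then $\rho\varphi=(\rho\tau)(\chi)\in\Lambda'$; conversely $\varphi=\rho^{-1}(\rho\varphi)$ is an instance of $\rho\varphi$. Renaming finitely many formulas simultaneously, we see that $\Lambda'(\Psi)$ contains the tautologies over $\Psi$ and is closed under modus ponens, the monotonicity rule, and substitutions over $\Psi$; and $\Lambda'(\Phi)=\Lambda'$. So formulas over $\Psi$ modulo $\Lambda'(\Psi)$-provable equivalence form a BAM $\mathbb L_{\Lambda'}(\Psi)$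 with $f[\varphi]=[\nabla\varphi]$. It validates $\Lambda'$: under the assignment $p\mapsto[\tau(p)]$, a formula $\varphi$ has value $[\tau(\varphi)]$. Its size is at most $|\Psi|$. The frame $\mathbb F^{\Lambda'}(\Psi)$ is defined as for $\Phi$, and as before its complex algebra is isomorphic to $\mathbb L_{\Lambda'}(\Psi)^\sigma$.

**Lemma 1.** If $h:\mathbb A\to\mathbb B$ is a surjective homomorphism of BAMs, then $\mathbb B^\sigma$ is a homomorphic image of $\mathbb A^\sigma$.

*Proof.* Put $i(u)=h^{-1}[u]$, a map $Uf\mathbb B\to Uf\mathbb A$. It is injective since $h$ is onto, and $i^{-1}(\widehat a)=\widehat{h(a)}$, so it is continuous. Its image is $\bigcap\{\widehat d: h(d)=1\}$. The inclusion $\subseteq$ is clear. Let $x$ contain every $d$ with $h(d)=1$. If $h(a)=h(a')$ and $a'\in x$, then $h(a\vee\neg a')=1$, so $a\vee\neg a'\in x$ and $a\in x$. So membership in $x$ depends only on the value of $h$, and it follows that $h[x]$ is an ultrafilter with $i(h[x])=x$. (Upward closure: if $a\in x$ and $h(a)\le h(c)$, then $h(c)=h(a\vee c)$ with $a\vee c\in x$. Also $0\notin h[x]$, because $h(a)=0=h(0)$ with $a\in x$ would put $0$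 in $x$. Closure under meets and containing one of each complementary pair are inherited from $x$.)

The map $X\mapsto i^{-1}[X]$ is a Boolean homomorphism $\mathcal P(Uf\mathbb A)\to\mathcal P(Uf\mathbb B)$, onto because $i$ is injective. It remains to show, for $X\subseteq Uf\mathbb A$ and $u\in Uf\mathbb B$, that $i(u)\in f^\sigma_{\mathbb A}(X)$ iff $u\in f^\sigma_{\mathbb B}(i^{-1}[X])$.

Suppose $i(u)\in f^\sigma_{\mathbb A}(X)$ via a closed $C\subseteq X$. Then $C'=i^{-1}[C]\subseteq i^{-1}[X]$ is closed. Let $C'\subseteq\widehat b$ and $b=h(a)$. Then $C\cap\bigcap\{\widehat d: h(d)=1\}\subseteq\widehat a$. By compactness finitely many $d$ suffice, and their meet, again called $d$, has $h(d)=1$ and $C\subseteq\widehat{a\vee\neg d}$. So $f_{\mathbb A}(a\vee\neg d)\in i(u)$, that is, $h(f_{\mathbb A}(a\vee\neg d))=f_{\mathbb B}(h(a)\vee 0)=f_{\mathbb B}(b)\in u$. Hence $C'$ shows $u\in f^\sigma_{\mathbb B}(i^{-1}[X])$.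

Conversely, let $u\in f^\sigma_{\mathbb B}(i^{-1}[X])$ via a closed $C'$. Then $C=i[C']\subseteq X$ is compact, hence closed. If $C\subseteq\widehat a$, then $C'\subseteq\widehat{h(a)}$, so $h(f_{\mathbb A}(a))=f_{\mathbb B}(h(a))\in u$, that is, $f_{\mathbb A}(a)\in i(u)$. So $i(u)\in f^\sigma_{\mathbb A}(X)$. $\square$

**Proposition 2.** For every monotonic modal logic $\Lambda'$ and infinite $\Psi$: $\mathbb F^{\Lambda'}(\Psi)\Vdash\Lambda'$ iff $\mathbb A^\sigma\models\Lambda'$ for every BAM $\mathbb A\models\Lambda'$ with $|\mathbb A|\le|\Psi|$.

*Proof.* From right to left, apply the right-hand side to $\mathbb L_{\Lambda'}(\Psi)$. From left to right, let $\mathbb A\models\Lambda'$ with $|\mathbb A|\le|\Psi|$ and choose an assignment mapping $\Psi$ onto $A$. All formulas of $\Lambda'(\Psi)$ have value $1$ in $\mathbb A$, so sending $[\varphi]$ to the value of $\varphi$ is a well-defined homomorphism of $\mathbb L_{\Lambda'}(\Psi)$ onto $\mathbb A$. By Lemma 1, $\mathbb A^\sigma$ is a homomorphic image of $\mathbb L_{\Lambda'}(\Psi)^\sigma$, which validates $\Lambda'$; validity passes to homomorphic images. $\square$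

For $\Psi=\Phi$ this settles the countable algebras, and here the attempt stops: an uncountable algebra is not a quotient of the countable algebra $\mathbb L_\Lambda(\Phi)$. So Theorem A asks for a logic $\Lambda$ that passes from $\mathbb B$ to $\mathbb B^\sigma$ for every *countable* $\mathbb B$ but fails to do so for some uncountable $\mathbb A$. We must find an axiom that can tell metrizable Stone spaces from a larger one such as $\beta\omega$.

## 3. The axiom $\nabla p\vee\nabla\neg p$ and Bernstein sets in Cantor space

A first candidate is the least logic $\Lambda_0$ containing $\nabla p\vee\nabla\neg p$. To refute this axiom in $\mathbb A^\sigma$ we need $U=U_u$ and a set $X$ with $X,X^c\notin U^\sigma$. If every closed $C$ whose clopen supersets all lie in $U$ is large, a Bernstein-type set $X$, which splits all large closed sets, will do this.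

But this works too well: it already works over a countable algebra. Let $B$ be the algebra of clopen subsets of $2^\omega$, so that $UfB=2^\omega$ and $\widehat a=a$. Let $\lambda$ be the coin-tossing measure, $f(a)=1$ if $\lambda(a)\ge\frac12$, and $f(a)=0$ otherwise. Then $f$ is monotone, every $U_u$ is $U=\{a:\lambda(a)\ge\frac12\}$, and $\nabla p\vee\nabla\neg p$ is valid because $\lambda(a)+\lambda(\neg a)=1$. A closed $C$ is the intersection of a decreasing sequence of clopen sets, so if all its clopen supersets have measure at least $\frac12$ then $\lambda(C)\ge\frac12$ and $C$ is uncountable. Uncountable closed subsets of $2^\omega$ have cardinality $2^{\aleph_0}$ by the perfect set theorem, and there are at most $2^{\aleph_0}$ of them. List them with order type $2^{\aleph_0}$ and choose recursively two new points in each, one to go into $X$ and one to stay out. Then neither $X$ nor $X^c$ contains an uncountable closed set, so $X,X^c\notin U^\sigma$. By Proposition 2, $\mathbb F^{\Lambda_0}(\Phi)\not\Vdash\Lambda_0$, and $\Lambda_0$ is useless for us.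

The failure tells us what to require. Over a countable algebra, $\nabla$ must be something that a *countable* closed set can realize, for instance a convergent sequence with its limit; such sets are not split by a Bernstein set. Over $\mathcal P(\omega)$, on the other hand, we want every realizing closed set to be large. In $\beta\omega$ this is automatic as soon as it is infinite: we shall recall that all infinite closed subsets of $\beta\omega$ have cardinality $2^{2^{\aleph_0}}$. So $\nabla p$ should force "infinite". The example on $\mathcal P(\omega)$ in Section 1 shows that "$a\in U$ iff $a$ is infinite" is too weak, since one nonprincipal ultrafilter suffices there. We need a growth condition that no finite closed set can meet, measured on a fixed compact metric space. And the axioms must be strong enough to be inherited by canonical extensions of countable algebras.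

## 4. Fat sets and witnesses

**Notation.** $2^m$ is the set of binary strings of length $m$, $[s]=\{\xi\in2^\omega: s\subset\xi\}$, and $\lambda([s])=2^{-|s|}$. For $Y\subseteq2^\omega$ and $j\ge1$,
$$|Y|_j=\#\{s\in2^{4j}:[s]\cap Y\ne\emptyset\}.$$

**Definition (fat).** $Y$ is $k$-fat if $|Y|_j\ge j$ for all $1\le j\le k$; every set is $0$-fat. $Y$ is fat if it is $k$-fat for all $k$.

Fatness passes to supersets. A set and its closure meet the same sets $[s]$ and have the same numbers $|\cdot|_j$.

*Examples.* A set is $1$-fat iff it is nonempty. A set with $r$ points is not fat, since $|Y|_{r+1}\le r$. The points $d_l=0^l1000\dots$ $(l\ge1)$ form a fat set: for $l\le j$ the strings $d_l\upharpoonright4j$ are distinct. So a convergent sequence can be fat. A nonempty open set need not be: if $|s|=8$ then $|[s]|_2=1$.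

Non-fat sets are small in measure, with a bound that improves with $k$-fatness.

**Lemma 3.** Let $k\ge0$ and let $Y^1,\dots,Y^N$, $N\le k+2$, be $k$-fat but not fat. Then there is a clopen $O\supseteq\bigcup_iY^i$ with $\lambda(O)<2^{-k}$.

*Proof.* If $N=0$ take $O=\emptyset$. Otherwise, for each $i$ there is $j>k$ with $|Y^i|_j\le j-1$. So $Y^i$ is covered by a clopen set of measure at most $(j-1)2^{-4j}<2^j2^{-4j}=8^{-j}\le8^{-(k+1)}$. The union $O$ of these sets has measure less than $(k+2)8^{-(k+1)}\le2^{-k}$, since $k+2\le8\cdot4^k$. $\square$

**Definition (witness).** Let $B$ be a Boolean algebra and $U\subseteq B$ an up-set. A witness for $(B,U)$ is a map $b\mapsto Y_b\subseteq2^\omega$ that preserves finite joins, with $Y_0=\emptyset$ and $Y_1=2^\omega$, such that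

* $(\alpha)$ if $b\in U$ then $Y_b$ is fat;
* $(\beta_k)$, for every $k\ge0$: if $N\le k+2$, $b_1,\dots,b_N\notin U$ and all $Y_{b_i}$ are $k$-fat, then $Y_{\neg(b_1\vee\dots\vee b_N)}$ meets $[s]$ for every string $s$ with $|s|\le k$.

Think of $Y_b$ as the shadow of $b$ on Cantor space. Condition $(\alpha)$ says that $\nabla$ forces a fat shadow, and $(\beta_k)$ says that a few elements outside $U$ cannot together fill a piece of Cantor space. A witness is monotone in $b$, and it exists only if $0\ne1$ in $B$.

Why not ask simply that $b\in U$ iff $Y_b$ is fat? Because we shall build witnesses as limits of finite approximations, and a limit of non-fat sets can be fat. For example $D_i=\{d_1,\dots,d_i\}$ is $i$-fat but not fat. Yet for each $m$ the set of strings of length $m$ met by $D_i$ does not change once $i\ge m$, and the limit set is $\{0^\omega\}\cup\{d_l: l\ge1\}$, which is fat. By contrast, each instance of $(\beta_k)$ concerns only strings of length at most $4k$, and so survives limits. The price is that there may be elements $b\notin U$ with $Y_b$ fat; the growing bound $N\le k+2$ will let us deal with them.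

**Definition (pattern).** A pattern on $[n]=\{1,\dots,n\}$, $n\ge1$, is an up-set $\mathcal P\subseteq\mathcal P([n])$. It is good if $(\mathcal P([n]),\mathcal P)$ has a witness, and bad otherwise. An $n$-partition in $B$ is a tuple $a_1,\dots,a_n$ of pairwise disjoint elements with join $1$ (zero cells allowed). Writing $a_I=\bigvee_{i\in I}a_i$, its pattern with respect to an up-set $U\subseteq B$ is $\{I\subseteq[n]: a_I\in U\}$.

**Lemma 4.** If $(B,U)$ has a witness, then all patterns of finite partitions in $B$ with respect to $U$ are good.

*Proof.* If $Y$ is a witness for $(B,U)$, then $I\mapsto Y_{a_I}$ is one for the pattern: $I\mapsto a_I$ preserves joins, $a_\emptyset=0$, $a_{[n]}=1$, $a_{[n]\setminus I}=\neg a_I$, and $I\in\mathcal P$ iff $a_I\in U$. $\square$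

Let us compute the patterns for small $n$.

*The case $n=1$.* Necessarily $Y_\emptyset=\emptyset$ and $Y_{\{1\}}=2^\omega$. If $\emptyset\in\mathcal P$, then $(\alpha)$ fails. If $\mathcal P=\emptyset$, then $(\beta_0)$ with $N=1$, $b_1=\{1\}$ requires $\emptyset$ to meet $[\langle\rangle]=2^\omega$, and fails. The pattern $\{\{1\}\}$ is good: the only non-member is $\emptyset$, whose complement has shadow $2^\omega$.

*The case $n=2$.* Here is the fact needed later:
$$\text{a pattern on }[2]\text{ with }\{1\},\{2\}\notin\mathcal P\text{ is bad.}\tag{2}$$
Indeed, all sets are $0$-fat, and $(\beta_0)$ with $N=2$ would require $Y_\emptyset=\emptyset$ to meet $2^\omega$. Of the other patterns, those containing $\emptyset$ are bad by $(\alpha)$. The remaining ones are good: for $\{\{1\},[2]\}$ take $Y_{\{1\}}=2^\omega$ and $Y_{\{2\}}=\emptyset$, and symmetrically for $\{\{2\},[2]\}$; for $\{\{1\},\{2\},[2]\}$ take both equal to $2^\omega$.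

*A case with $n=3$.* Let $\mathcal P$ consist of the pairs and $[3]$. Suppose it had a witness. By $(\beta_0)$ for two singletons, the shadow of the third is nonempty; so all three are $1$-fat, and $(\beta_1)$ with $N=3$ requires $Y_\emptyset$ to be nonempty. So $\mathcal P$ is bad. This pattern occurs in the measure example of Section 3, for cells of measure $\frac38,\frac38,\frac14$. So that example will not be a model of our logic.

## 5. The axioms of $\Lambda$

For $n\ge1$ let $P_i=p_i\wedge\neg p_1\wedge\dots\wedge\neg p_{i-1}$ for $i<n$, let $P_n=\neg p_1\wedge\dots\wedge\neg p_{n-1}$, and $P_I=\bigvee_{i\in I}P_i$. (So $P_1=\top$ if $n=1$, and $P_\emptyset=\bot$.) Put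
$$\chi_{n,\mathcal P}=\neg\Big(\bigwedge_{I\in\mathcal P}\nabla P_I\wedge\bigwedge_{I\notin\mathcal P}\neg\nabla P_I\Big),\qquad\Gamma=\{\chi_{n,\mathcal P}: n\ge1,\ \mathcal P\text{ a bad pattern on }[n]\},$$
and let $\Lambda$ be the least monotonic modal logic containing $\Gamma$. The axioms forbid the bad patterns.

The values of $(P_1,\dots,P_n)$ under assignments in $B$ are exactly the $n$-partitions; a given partition is obtained from $p_i\mapsto a_i$ $(i<n)$. If $(P_i)$ takes the value $(a_i)$ in $\mathbb B=(B,f)$, then the value of $\nabla P_I$ lies in $u\in Uf\mathbb B$ iff $a_I\in U_u$. So the value of $\chi_{n,\mathcal P}$ is outside $u$ iff the pattern of the partition with respect to $U_u$ is exactly $\mathcal P$. This proves the following.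

**Lemma 5.** $\mathbb B\models\Lambda$ iff for every $u\in Uf\mathbb B$, every finite partition in $B$ has a good pattern with respect to $U_u$. Likewise $\mathbb F=(W,\nu)\Vdash\Lambda$ iff for every $w\in W$, every finite partition in $\mathcal P(W)$ has a good pattern with respect to $\nu(w)$; and this is equivalent to validity of $\Lambda$ in the complex algebra of $\mathbb F$.

For $n=1$ the axioms, with monotonicity, amount to $\nabla\top$ and $\neg\nabla\bot$. For $n=2$ they add exactly $\nabla p\vee\nabla\neg p$. The pattern computed for $n=3$ adds $\nabla P_1\vee\nabla P_2\vee\nabla P_3$: if no cell is in $U$, then by the $n=2$ axiom all unions of two cells are in $U$, and the pattern is the bad one.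

## 6. A model on $\mathcal P(\omega)$ whose canonical extension fails

Let $e:\omega\to2^\omega$ have dense range. For $a\subseteq\omega$ put $Y_a=\overline{e[a]}$ and $U=\{a\subseteq\omega: Y_a\text{ is fat}\}$, an up-set. Let $\mathbb A=(\mathcal P(\omega),f)$ with $f(a)=\omega$ if $a\in U$ and $f(a)=\emptyset$ otherwise. This is a BAM, and $U_u=U$ for all $u\in Uf\mathbb A=\beta\omega$.

**Step 1: $\mathbb A\models\Lambda$.** By Lemmas 4 and 5 it is enough that $Y$ is a witness for $(\mathcal P(\omega),U)$. Finite joins are preserved, $Y_\emptyset=\emptyset$, $Y_\omega=2^\omega$, and $(\alpha)$ holds by definition. For $(\beta_k)$, let $a_1,\dots,a_N\notin U$, $N\le k+2$, with all $Y_{a_i}$ $k$-fat, and $|s|\le k$. The $Y_{a_i}$ are not fat, so Lemma 3 gives a clopen $O\supseteq\bigcup_iY_{a_i}$ with $\lambda(O)<2^{-k}\le\lambda([s])$. As $2^\omega=Y_\omega=\bigcup_iY_{a_i}\cup Y_{\omega\setminus\bigcup a_i}$, the nonempty set $[s]\setminus O$ is contained in $Y_{\omega\setminus\bigcup a_i}$.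

**Step 2: sets in $U^\sigma$ contain infinite closed sets.** Here the growth condition is used. Let $C\subseteq\beta\omega$ be closed with $\{a: C\subseteq\widehat a\}\subseteq U$, and suppose $|C|=r<\omega$. Let $k=r+1$. The finitely many sets $e^{-1}[s]$, $s\in2^{4k}$ (that is, $\{n:e(n)\in[s]\}$), partition $\omega$, so each $x\in C$ contains one of them, say $e^{-1}[s_x]$. Let $a=\bigcup_{x\in C}e^{-1}[s_x]$. Then $C\subseteq\widehat a$, while $Y_a\subseteq\bigcup_{x\in C}[s_x]$ gives $|Y_a|_k\le r<k$. So $a\notin U$, a contradiction.

**Step 3: infinite closed subsets of $\beta\omega$ have cardinality $\kappa=2^{2^{\aleph_0}}$.** First, $|\beta\omega|=\kappa$ (Pospíšil's theorem; see Gillman–Jerison, *Rings of Continuous Functions*, Ch. 9). To recall the argument, replace $\omega$ by the countable set $Q$ of pairs $(F,\mathcal S)$ with $F\subset\omega$ finite and $\mathcal S\subseteq\mathcal P(F)$. For $E\subseteq\omega$ let $I_E=\{(F,\mathcal S): E\cap F\in\mathcal S\}$. Given distinct $E_1,\dots,E_m,E'_1,\dots,E'_l$, choose $F$ on which their traces are distinct and let $\mathcal S=\{E_1\cap F,\dots,E_m\cap F\}$; then $(F,\mathcal S)$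 is in all $I_{E_i}$ and in no $I_{E'_j}$. So for every $\mathcal D\subseteq\mathcal P(\omega)$ some ultrafilter on $Q$ contains $I_E$ for $E\in\mathcal D$ and $Q\setminus I_E$ for $E\notin\mathcal D$. Different $\mathcal D$ give different ultrafilters, so there are at least $2^{2^{\aleph_0}}$ of them, and there cannot be more.

Now let $C\subseteq\beta\omega$ be infinite and closed. We choose pairwise disjoint $a_n\subseteq\omega$ and $x_n\in C\cap\widehat a_n$. At stage $n$ we have $r_n\subseteq\omega$, disjoint from the earlier $a_m$, with $C\cap\widehat r_n$ infinite; $r_0=\omega$. Separate two points of $C\cap\widehat r_n$ by a subset of $r_n$. This splits $r_n$ into two pieces, both meeting $C$ in the sense of $\widehat{\ }$, and one of them in an infinite set. Let $r_{n+1}$ be that piece, $a_n$ the other one, and pick $x_n\in C\cap\widehat a_n$.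

For an ultrafilter $p$ on $\omega$ let $y_p=\{b\subseteq\omega:\{n: b\in x_n\}\in p\}$, the $p$-limit of $(x_n)$. This is an ultrafilter, and $y_p\in C$: if $C\subseteq\widehat b$ then $b\in x_n$ for all $n$, so $b\in y_p$. If $p\ne q$, take $E\in p\setminus q$ and $b_E=\bigcup_{n\in E}a_n$. Since $a_n\in x_n$ and the $a_n$ are disjoint, $b_E\in x_n$ iff $n\in E$. So $b_E\in y_p$ and $b_E\notin y_q$. Thus $p\mapsto y_p$ is injective from $\beta\omega$ into $C$, and $|C|=\kappa$.

**Step 4: a Bernstein set in $\beta\omega$ refutes $\Lambda$.** A closed subset of $\beta\omega$ is determined by a family of subsets of $\omega$, so there are at most $2^{|\mathcal P(\omega)|}=\kappa$ of them. List the infinite ones as $(C_\alpha)_{\alpha<\kappa}$, possibly with repetitions. Recursively choose distinct $x_\alpha,y_\alpha\in C_\alpha$ different from the fewer than $\kappa$ points chosen before; this is possible by Step 3. Let $X=\{x_\alpha:\alpha<\kappa\}$. Every infinite closed set contains a point of $X$ and a point outside $X$, so neither $X$ nor $X^c=\beta\omega\setminus X$ contains an infinite closed set. By Step 2, $X,X^c\notin U^\sigma$.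 So at any point of $(\beta\omega,\nu_f)$ the pattern of $(X,X^c)$ contains neither $\{1\}$ nor $\{2\}$, and is bad by (2). By Lemma 5, $\mathbb A^\sigma\not\models\Lambda$.

So $\Lambda$ is not canonical. It remains to show that $\mathbb B\models\Lambda$ implies $\mathbb B^\sigma\models\Lambda$ for countable $\mathbb B$.

## 7. Gluing finite witnesses over a countable algebra

Validity of $\Lambda$ provides a witness for each finite partition. Over a countable algebra we assemble these into one, with closed values.

**Lemma 6.** Let $B$ be a countable nontrivial Boolean algebra and $U\subseteq B$ an up-set such that all finite partitions in $B$ have good patterns with respect to $U$. Then $(B,U)$ has a witness all of whose values $Y_b$ are closed.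

*Proof.* **Step 1: finite approximations.** Write $B=\bigcup_iC_i$ with $C_0\subseteq C_1\subseteq\cdots$ finite subalgebras. If $a_1,\dots,a_n$ are the atoms of $C_i$, then $I\mapsto a_I$ is an isomorphism of $\mathcal P([n])$ onto $C_i$ carrying the pattern of $(a_1,\dots,a_n)$ to $U\cap C_i$. As this pattern is good, $(C_i,U\cap C_i)$ has a witness $(Y^i_b)_{b\in C_i}$. Let $T^{i,m}_b=\{s\in2^m:[s]\cap Y^i_b\ne\emptyset\}$.

**Step 2: a convergent subsequence.** There are countably many pairs $(b,m)$. For each, $T^{i,m}_b$ is defined for all large $i$ and takes finitely many values. By diagonalization pass to a subsequence of indices $i$ along which each $T^{i,m}_b$ is eventually constant, with value $T^m_b$. The following hold for each $i$ where defined, hence in the limit: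

* $T^m_b=\{s\upharpoonright m: s\in T^{m+1}_b\}$;
* $T^m_{a\vee b}=T^m_a\cup T^m_b$;
* $T^m_0=\emptyset$ and $T^m_1=2^m$.

**Step 3: the limit sets.** Let $Y_b=\{\xi:\forall m\ \ \xi\upharpoonright m\in T^m_b\}$, a closed set. Then
$$\{s\in2^m:[s]\cap Y_b\ne\emptyset\}=T^m_b.\tag{3}$$
Here $\subseteq$ is clear. If $s\in T^m_b$, the first property lets us extend $s$ one bit at a time inside the sets $T^{m'}_b$, $m'\ge m$, and puts the initial segments of $s$ into the earlier ones; the resulting branch is in $[s]\cap Y_b$. Next, $Y_{a\vee b}=Y_a\cup Y_b$. The inclusion $\supseteq$ is clear. If $\xi\in Y_{a\vee b}$, then for infinitely many $m$ we have $\xi\upharpoonright m\in T^m_a$, or for infinitely many $m$ we have $\xi\upharpoonright m\in T^m_b$. By the first property, "infinitely many" becomes "all", so $\xi\in Y_a$ or $\xi\in Y_b$. Also $Y_0=\emptyset$ and $Y_1=2^\omega$.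

**Step 4: $(\alpha)$ and $(\beta_k)$ survive.** If $b\in U$ and $k\ge1$, then by (3) $|Y_b|_k=\#T^{4k}_b=\#T^{i,4k}_b=|Y^i_b|_k\ge k$ for all large $i$ in the subsequence. Consider an instance of $(\beta_k)$: $N\le k+2$, $b_1,\dots,b_N\notin U$, all $Y_{b_l}$ $k$-fat, $|s|\le k$; put $b=\neg(b_1\vee\dots\vee b_N)$. For a large $i$ in the subsequence, $T^{i,4j}_{b_l}=T^{4j}_{b_l}$ for all $l$ and $1\le j\le k$, and $T^{i,|s|}_b=T^{|s|}_b$. So the $Y^i_{b_l}$ are $k$-fat, hence $Y^i_b$ meets $[s]$, that is, $s\in T^{i,|s|}_b=T^{|s|}_b$. By (3), $Y_b$ meets $[s]$. $\square$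

## 8. From a countable algebra to all subsets of its Stone space

This is the heart of the proof. It must produce, for an arbitrary set $X\notin U^\sigma$, control over its shadow; metrizability of the Stone space enters here.

**Lemma 7.** Let $B$ be a countable Boolean algebra, $U\subseteq B$ an up-set, $(Y_b)$ a witness for $(B,U)$ with closed values, and $S=UfB$. Then $(\mathcal P(S),U^\sigma)$ has a witness.

*Proof.* **Step 1: extend the shadow to all subsets of $S$.** $S$ is compact metrizable. Let
$$Z=\{(x,\xi)\in S\times2^\omega:\ \xi\in Y_b\text{ for all }b\in x\}.$$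
$Z$ is closed, since its complement is $\bigcup_b\widehat b\times(2^\omega\setminus Y_b)$. Let $\pi$ and $q$ be the projections to $S$ and $2^\omega$. For $X\subseteq S$ put $Y_X=q[Z\cap(X\times2^\omega)]$. This preserves all unions, and $Y_\emptyset=\emptyset$. Moreover
$$Y_{\widehat b}=Y_b\quad(b\in B),\qquad\text{in particular }Y_S=2^\omega.\tag{4}$$
The inclusion $\subseteq$ is clear. If $\xi\in Y_b$, then $J=\{a:\xi\notin Y_a\}$ is an ideal, because $Y$ preserves finite joins, and $b\notin J$. No $a\in J$ satisfies $b\wedge\neg a=0$, so $b$ together with the complements of elements of $J$ generates a proper filter. An ultrafilter $x$ extending it contains $b$ and is disjoint from $J$. So $(x,\xi)\in Z$ and $\xi\in Y_{\widehat b}$.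

We show that $X\mapsto Y_X$ is the required witness.

**Step 2: condition $(\alpha)$.** We shrink a closed set to an element of $B$ with the same count at one level. Let $X\in U^\sigma$ via a closed $C\subseteq X$, and suppose $|Y_X|_k<k$ for some $k$. Then $|Y_C|_k<k$. For each $s\in2^{4k}$ with $[s]\cap Y_C=\emptyset$, the set $\pi[Z\cap(S\times[s])]$ is closed, being a compact image, and disjoint from $C$. So some $\widehat{b_s}\supseteq C$ is disjoint from it. Let $b$ be the meet of these finitely many $b_s$. Then $C\subseteq\widehat b$, and $Y_{\widehat b}$ misses every $[s]$ that $Y_C$ misses. So $|Y_b|_k=|Y_{\widehat b}|_k=|Y_C|_k<k$, and $b\notin U$ by $(\alpha)$ for $B$. But $C\subseteq\widehat b$ forces $b\in U$ by the choice of $C$, a contradiction.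

**Step 3: set-up for $(\beta_k)$.** Let $X_1,\dots,X_N\notin U^\sigma$, $N\le k+2$, with all $Y_{X_i}$ $k$-fat. Suppose for contradiction that $|s|\le k$ and $Y_{S\setminus\bigcup X_i}\cap[s]=\emptyset$, that is,
$$\text{if }(x,\xi)\in Z\text{ and }\xi\in[s],\text{ then }x\in\textstyle\bigcup_iX_i.\tag{5}$$
The plan is to find, for some $i$, a closed $C\subseteq X_i$ showing $X_i\in U^\sigma$. We want $C$ to be the first projection of a convergent sequence in $Z$ whose second projection is fat. There are three obstacles. First, $C\subseteq\widehat b$ then gives only that $Y_b$ is fat, not that $b\in U$. Second, the limit of the sequence must itself lie over $X_i$. Third, the sequence needs enough distinct second coordinates close to its limit. Steps 4 to 6 deal with them.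

**Step 4: avoid the elements outside $U$ with fat shadow.** Call $b\in B$ *negligible* if $b\notin U$ but $Y_b$ is fat. Let $S_0=S\setminus\bigcup\{\widehat b: b\text{ negligible}\}$, a closed set, and $Z_0=Z\cap(S_0\times2^\omega)$. We claim that
$$q[Z_0]=2^\omega.\tag{6}$$
Let $t$ be a string and $b_1,\dots,b_M$ negligible. Their shadows are fat, hence $k'$-fat for $k'=\max(M,|t|)$, and $M\le k'+2$. By $(\beta_{k'})$ for $B$, $Y_{\neg(b_1\vee\dots\vee b_M)}$ meets $[t]$. (Here it matters that $N$ is allowed to grow with $k$ in $(\beta_k)$.) By (4), $Z\cap(S\times[t])$ contains a point with first coordinate outside $\widehat b_1\cup\dots\cup\widehat b_M$. By compactness $Z_0\cap(S\times[t])\ne\emptyset$. So $q[Z_0]$ is closed and dense, which proves (6).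

**Step 5: remove the sets with non-fat shadow.** Let $G=\{i: Y_{X_i}\text{ is fat}\}$. The $Y_{X_i}$ with $i\notin G$ are $k$-fat but not fat, so by Lemma 3 there is a clopen $O\supseteq\bigcup_{i\notin G}Y_{X_i}$ with $\lambda(O)<2^{-k}\le\lambda([s])$. Choose a string $t$ with $[t]\subseteq[s]\setminus O$. If $(x,\xi)\in Z$ and $\xi\in[t]$, then $x\in X_i$ for some $i$ by (5). Then $\xi\in Y_{X_i}$ and $\xi\notin O$, so $i\in G$. Hence the compact set $Z_t=Z_0\cap(S\times[t])$, which satisfies $q[Z_t]=[t]$ by (6), is covered by the sets $X_i\times2^\omega$ with $i\in G$. In particular $G\ne\emptyset$.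

**Step 6: make open sets have large projections.** Finitely many sets cover $Z_t$, so one of them is dense in some nonempty relatively open subset of $Z_t$. This is not yet enough, because such an open set may have a tiny projection. For instance, take $B=\mathcal P(\{1,2\})$, $Y_{\{1\}}=\{0^\omega\}$, $Y_{\{2\}}=2^\omega$ and $U=\{\{2\},\{1,2\}\}$. This is a witness, since the non-members $\emptyset$ and $\{1\}$ have complements with shadow $2^\omega$. There are no negligible elements, so $Z_0=Z$; and in $Z$ the point over $1$ is isolated and projects to a single point of $2^\omega$. The remedy is to pass to a minimal closed set with the same projection.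

The intersection of a nonempty chain of closed $K\subseteq Z_t$ with $q[K]=[t]$ again has projection $[t]$: for each $\xi\in[t]$, the sets $K\cap q^{-1}(\xi)$ form a chain of nonempty compact sets. By Zorn's lemma there is a closed $K\subseteq Z_t$ minimal with $q[K]=[t]$. If $\emptyset\ne V\subseteq K$ is relatively open, then $K\setminus V$ is a proper closed subset of $K$, so $q[K\setminus V]\ne[t]$. Hence
$$q[V]\supseteq[t]\setminus q[K\setminus V],\ \text{ a nonempty open set}.\tag{7}$$

**Step 7: choose $i$ and the limit point.** Let $K_i=\{(x,\xi)\in K: x\in X_i\}$. Then $K=\bigcup_{i\in G}K_i$ is a finite union and $K\ne\emptyset$. Some $K_i$, $i\in G$, is dense in some nonempty relatively open $V\subseteq K$. Otherwise, starting from $K$ and treating the $i\in G$ one after another, we could shrink to nonempty relatively open sets disjoint from each $K_i$ in turn, ending with a nonempty set disjoint from all of them. Fix such $i$ and $V$, and pick $z_*=(x_*,\xi_*)\in K_i\cap V$. So $x_*\in X_i\cap S_0$: the limit lies over $X_i$ and avoids all negligible elements.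

Since $K$ is metrizable, $z_*$ has a decreasing base of relatively open neighborhoods $V\supseteq V_0\supseteq V_1\supseteq\cdots$ in $K$. By (7) choose strings $t_r$ with $[t_r]\subseteq q[V_r]$. For $[t']\subseteq[t_r]$ the set $V_r\cap q^{-1}[[t']]$ is a nonempty relatively open subset of $K$ contained in $V$, so it meets $K_i$. So $q[K_i\cap V_r]$ meets every such $[t']$, and
$$|q[K_i\cap V_r]|_j\ge2^{4j-|t_r|}\quad\text{whenever }4j\ge|t_r|.\tag{8}$$
Choose $1\le j_0<j_1<\cdots$ such that $4j\ge|t_r|$ and $2^{4j-|t_r|}\ge j$ for all $j\ge j_r$.

**Step 8: a convergent sequence inside $X_i$ with fat shadow.** Using (8), choose for each $r\ge0$ a finite $D_r\subseteq K_i\cap V_r$ with $|q[D_r]|_j\ge j$ for $j_r\le j\le j_{r+1}$: for each of these finitely many $j$, pick points over $j$ different strings of length $4j$. For the first few levels, (8) says nothing, but $Y_{X_i}$ is fat since $i\in G$. So choose a finite $D_{-1}\subseteq Z\cap(X_i\times2^\omega)$ with $|q[D_{-1}]|_j\ge j$ for $1\le j\le j_0$. Let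
$$D=\{z_*\}\cup\bigcup_{r\ge-1}D_r\subseteq Z,\qquad C=\pi[D].$$
Every neighborhood of $z_*$ contains some $V_r$, hence all but finitely many points of $D$. So $D$ is compact and $C$ is closed. All points of $D$ lie over $X_i$, so $C\subseteq X_i$. Finally $Y_C\supseteq q[D]$ is fat, as the ranges $1\le j\le j_0$ and $j_r\le j\le j_{r+1}$ cover all levels.

**Step 9: $C$ shows $X_i\in U^\sigma$.** Let $b\in B$ with $C\subseteq\widehat b$. By (4), $Y_b=Y_{\widehat b}\supseteq Y_C$ is fat. If $b\notin U$, then $b$ is negligible and $\widehat b\cap S_0=\emptyset$. But $x_*\in C\cap S_0\subseteq\widehat b\cap S_0$, a contradiction. So $b\in U$ for every such $b$, that is, $X_i\in U^\sigma$. This contradicts the choice of $X_i$ and proves $(\beta_k)$. $\square$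

## 9. Countable models of $\Lambda$ and the proof of Theorem A

**Proposition 8.** If $\mathbb B=(B,f)$ is a countable BAM with $\mathbb B\models\Lambda$, then $\mathbb B^\sigma\models\Lambda$.

*Proof.* Let $u\in Uf\mathbb B$; in particular $B$ is nontrivial. By Lemma 5 all finite partitions in $B$ have good patterns with respect to $U_u$. By Lemma 6 $(B,U_u)$ has a witness with closed values, so by Lemma 7 $(\mathcal P(Uf\mathbb B),(U_u)^\sigma)$ has a witness. By Lemma 4 all finite partitions of $Uf\mathbb B$ have good patterns with respect to $(U_u)^\sigma=\nu_f(u)$. As $u$ was arbitrary, Lemma 5 for frames gives $(Uf\mathbb B,\nu_f)\Vdash\Lambda$, and the complex algebra of this frame is $\mathbb B^\sigma$. $\square$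

*Proof of Theorem A.* The algebra $\mathbb L=\mathbb L_\Lambda(\Phi)$ is countable and validates $\Lambda$. By Proposition 8, the frame $(Uf\mathbb L,\nu_f)\cong\mathbb F^\Lambda(\Phi)$ validates $\Lambda$. By Section 6, $\Lambda$ is not canonical. $\square$

## 10. Other sets of letters, and recursive axioms of depth one

Recall $\mathbb L_\Lambda(\Psi)$ and $\mathbb F^\Lambda(\Psi)$ from Section 2. What we have proved sharpens as follows.

**Theorem B.**

1. For every monotonic modal logic $\Lambda'$ and infinite $\Psi$: $\mathbb F^{\Lambda'}(\Psi)\Vdash\Lambda'$ iff $\mathbb A^\sigma\models\Lambda'$ for every BAM $\mathbb A\models\Lambda'$ with $|\mathbb A|\le|\Psi|$. Hence $\Lambda'$ is canonical iff $\mathbb F^{\Lambda'}(\Psi)\Vdash\Lambda'$ for all infinite $\Psi$. There is a cardinal $\mu$ such that validity of $\Lambda'$ in $\mathbb F^{\Lambda'}(\Psi)$ for one $\Psi$ with $|\Psi|\ge\mu$ implies canonicity, for all $\Lambda'$. The least infinite such $\mu$ is uncountable.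
2. For the $\Lambda$ of Theorem A: $\mathbb F^\Lambda(\Psi)\Vdash\Lambda$ for countable (infinite) $\Psi$, and $\mathbb F^\Lambda(\Psi)\not\Vdash\Lambda$ whenever $|\Psi|\ge2^{\aleph_0}$. So under CH the least cardinal at which $\Lambda$ fails is exactly $\aleph_1$.
3. $\Lambda$ is recursively axiomatisable by axioms of modal depth $1$. Depth $1$ is optimal: every monotonic modal logic axiomatised by formulas of depth $0$ is canonical.

*Proof of (1).* The equivalence is Proposition 2. The second sentence follows, since every BAM has size at most $|\Psi|$ for some infinite $\Psi$. For $\mu$: the monotonic modal logics over $\Phi$ form a set. For each non-canonical one take the least size of a BAM $\mathbb A\models\Lambda'$ with $\mathbb A^\sigma\not\models\Lambda'$, and let $\mu$ be an infinite upper bound of these cardinals. If $\Lambda'$ is not canonical and $|\Psi|\ge\mu$, some such $\mathbb A$ has size at most $|\Psi|$, so $\mathbb F^{\Lambda'}(\Psi)\not\Vdash\Lambda'$ by the equivalence. By Theorem A with $\Psi=\Phi$, $\mu=\aleph_0$ does not have the property, so the least infinite $\mu$ that does is uncountable.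

*Proof of (2).* For countably infinite $\Psi$ combine (1) with Proposition 8. If $|\Psi|\ge2^{\aleph_0}$, apply (1) to the algebra $\mathbb A$ of Section 6, whose size is $|\mathcal P(\omega)|=2^{\aleph_0}$. Under CH, $2^{\aleph_0}=\aleph_1$.

*Proof of (3).* **Step 1: badness is semi-decidable.** The formulas $\chi_{n,\mathcal P}$ have depth $1$, since the $P_I$ are Boolean. Fix a pattern $\mathcal P$ on $[n]$. For $M\ge1$ let $\mathcal T_M$ be the set of tuples $(T_1,\dots,T_n)$ of subsets of $2^{4M}$ with union $2^{4M}$ such that the clopen sets $Y_i=\bigcup_{s\in T_i}[s]$, with $Y_I=\bigcup_{i\in I}Y_i$, satisfy $(\beta_k)$ for all $k\le M$ and $|Y_I|_k\ge k$ for all $1\le k\le M$ and $I\in\mathcal P$. These conditions involve only strings of length at most $4M$, so they depend only on the $T_i$ and are decidable; and $\mathcal T_M$ is finite. Restricting all strings to length $4M$ does not change which strings of length at most $4M$ are met, so it maps $\mathcal T_{M+1}$ into $\mathcal T_M$.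

We claim that $\mathcal P$ is bad iff $\mathcal T_M=\emptyset$ for some $M$. If $\mathcal P$ has a witness $Y$, then the sets $T_i=\{s\in2^{4M}:[s]\cap Y_{\{i\}}\ne\emptyset\}$ form an element of $\mathcal T_M$, for every $M$. Conversely, if all $\mathcal T_M$ are nonempty, König's lemma yields tuples $(T^M_1,\dots,T^M_n)\in\mathcal T_M$ with each one the restriction of the next. Let $Y_i=\{\xi:\forall M\ \ \xi\upharpoonright4M\in T^M_i\}$ and $Y_I=\bigcup_{i\in I}Y_i$. Each $s\in T^M_i$ has an extension in $T^{M+1}_i$, so, as for (3), the strings of length $4M$ met by $Y_i$ are exactly those in $T^M_i$. Hence $Y_{[n]}$ is closed and dense, so it is $2^\omega$; joins are preserved; $Y_\emptyset=\emptyset$. The level-$k$ part of $(\alpha)$ and $(\beta_k)$ can be read off from $\mathcal T_M$ for any $M\ge\max(k,1)$. So $Y$ is a witness.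

**Step 2: recursive axioms.** By Step 1, $\Gamma$ is recursively enumerable, say as $\chi_0,\chi_1,\dots$. Craig's trick replaces $\chi_m$ by the conjunction of $m+1$ copies of $\chi_m$. The resulting set axiomatises the same logic and is recursive: given a formula, one need only test the finitely many $m$ smaller than its length. Conjunctions preserve depth.

**Step 3: depth $0$ does not suffice.** Let $\Lambda'$ be axiomatised by formulas of depth $0$. If they are all tautologies, $\Lambda'$ is the least monotonic modal logic, which is valid in every BAM; it is canonical because $f^\sigma$ is monotone, so that $\mathbb A^\sigma$ is a BAM. Otherwise some axiom is falsified by a truth assignment. Substituting $\top$ and $\bot$ for its letters accordingly gives a member of $\Lambda'$ that is tautologically equivalent to $\bot$, so $\Lambda'$ is inconsistent. Then only the trivial algebra validates $\Lambda'$, and its canonical extension $\mathcal P(\emptyset)$ is trivial too. So $\Lambda'$ is canonical. $\square$
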